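# Cochain algebras in the range $p(r-n+2)$ that are not commutative up to quasi-isomorphism

## 1. Three families of spaces with non-commutative cochains

**Theorem 1.** Let $p$ be an odd prime, $s\ge 1$, $n=1$, $r=2s$. There is an $r$-connected CW complex $X$ of dimension $2sp+2\le p(r+1)=p(r-n+2)$ such that $C^*(X;\mathbb F_p)$ is not quasi-isomorphic as an $E_1$-algebra to a commutative differential graded algebra (CDGA).

**Theorem 2.** Let $p$ be odd, $n\ge 2$, $r\ge n-1$, and let $r-n+1=2s$ be even. There is an $r$-connected finite CW complex $X$ of dimension $D=2sp+n+1$ such that $C^*(X;\mathbb F_p)$ is not quasi-isomorphic as an $E_n$-algebra to a CDGA. If $n<p$, then $D\le 2sp+p=p(r-n+2)$.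

**Theorem 3.** Let $p=2$, $n=1$, and let $r\ge 2$ be even. There is an $r$-connected finite CW complex $X$ of dimension $2r+2=p(r-n+2)$ such that $C^*(X;\mathbb Z/4)$ is not quasi-isomorphic as an $E_1$-algebra to a CDGA.

These theorems answer, in the negative, a conjecture stated in "Cochains and Homotopy Theory", https://github.com/tongtongliang/HomePage-1.

**Conjecture (false).** Let $p$ be a prime and $n,r\ge1$ integers with $r\ge n-1$ and $p(r-n+2)>r$. Let $R$ be a ring containing $1/m$ for $m<p$, and let $X$ be an $r$-connected $p(r-n+2)$-dimensional CW complex. Then $C^*(X;R)$ is quasi-isomorphic as an $E_n$-algebra to a CDGA.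

Here a CW complex is called $d$-dimensional if it has no cells of dimension greater than $d$. The question in plain words is this. Singular cochains carry a cup product that is commutative only up to a system of homotopies. If the homotopies are remembered only up to level $n$, and if the space is highly connected and of small dimension compared with the primes that are not inverted, can the cup product be made strictly commutative without changing the homotopy type of the algebra?

Theorem 1 alone disproves the conjecture. Its hypotheses hold there, since $r=2s\ge 0=n-1$, $p(r+1)>r$, and $\mathbb F_p$ contains $1/m$ for $m<p$. In Theorem 2 with $n<p$ the condition $p(r-n+2)>r$ is automatic, because $p(r-n+2)\ge D>2s+n-1=r$. In Theorem 3 the ring $\mathbb Z/4$ only has to contain $1/1$. Together the three theorems show that the conjecture fails for every triple $(p,n,r)$ with $n<p$ and $r-n+1$ even. If $n\ge2$, then $p$ is odd and Theorem 2 applies. If $n=1$, then $r$ is even and, being at least $1$, is at least $2$, so Theorem 1 or Theorem 3 applies. The theorems say nothing about the other triples.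

Here is the smallest instance of each.

* $(p,n,r)=(3,1,2)$: the $8$-skeleton of $K(\mathbb Z,3)$ over $\mathbb F_3$. The conjecture allows dimension $9$.
* $(p,n,r)=(3,2,1)$: the Moore space $S^2\cup_3e^3$ over $\mathbb F_3$. The conjecture allows dimension $3$.
* $(p,n,r)=(2,1,2)$: the $6$-skeleton of $K(\mathbb Z,3)$ over $\mathbb Z/4$. The conjecture allows dimension $6$.

## 2. $E_n$-structures on cochains and the choice of operad

All operads and algebras live in cochain complexes of $R$-modules, and $C^*$ denotes normalized singular cochains. An operation of homological degree $e$ lowers cohomological degree by $e$.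

Fix an $E_\infty$ operad acting naturally on singular cochains, and an $E_n$ operad $\mathcal E_n$ with a map to it. Then $C^*(X;R)$ is an $E_n$-algebra by restriction. A CDGA is an $E_n$-algebra through $\mathcal E_n\to\mathcal E_\infty\to\mathrm{Com}$. "Quasi-isomorphic as an $E_n$-algebra" means connected by a finite zigzag of $E_n$-algebra maps that are quasi-isomorphisms. By an $E_n$ operad we mean a $\Sigma_*$-cofibrant operad connected by operad quasi-isomorphisms to chains on little $n$-cubes. The map from $\mathcal E_n$ to the $E_\infty$ operad sends the product class in $H_0(\mathcal E_n(2))$ to the product class in $H_0=R$ in arity $2$. For $n=1$ we use only positive arities. For $n\ge2$ operads are unital, with $R$ in arity $0$, and so are algebras.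

Throughout, $\mathcal E$ is the Barratt–Eccles operad: $\mathcal E(m)$ is the complex of normalized chains on the simplicial set $E\Sigma_m$ with $(E\Sigma_m)_i=\Sigma_m^{i+1}$. We use three properties.

1. $\mathcal E(m)$ is non-negatively graded, free over $R[\Sigma_m]$ in each degree, and $\mathcal E(m)\to R$ is a homotopy equivalence of $R$-complexes.
2. The degree-$0$ part of $\mathcal E$ is $\mathrm{Ass}$, and $\mathcal E$ acts naturally on normalized cochains of simplicial sets, the generator of $\mathrm{Ass}$ acting as the cup product (Berger–Fresse).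
3. The Alexander–Whitney diagonals give an operad map $\mathcal E\to\mathcal E\otimes\mathcal E$, counital with respect to $\mathcal E\to\mathrm{Com}$. Indeed, the composition of $\mathcal E$ is the simplicial composition preceded by the shuffle map, and the shuffle map is a map of coalgebras for the natural Alexander–Whitney coproduct. Equivariance follows from naturality.

For example, $\mathcal E(2)$ contains in degree $1$ the element $(1,\tau)$, where $\tau$ is the transposition, and its boundary is $\tau-1$. On cochains it acts as a homotopy between $a\cup b$ and $\pm b\cup a$, that is, as a cup-one product. On a CDGA it acts as $0$.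

**One operad for all choices.** The purpose of this paragraph is to make everything below independent of the chosen operads. Let $\tau_{\ge0}\mathcal E_n$ be the good truncation (cycles in degree $0$, nothing in negative degrees); it is a suboperad, and its inclusion is a quasi-isomorphism. Put
$$\mathcal P=\tau_{\ge0}\mathcal E_n\otimes\mathcal E .$$
By property 1 the projection $\mathcal P\to\tau_{\ge0}\mathcal E_n$ is a quasi-isomorphism. A zigzag of quasi-isomorphisms of $\mathcal E_n$-algebras restricts to one of $\mathcal P$-algebras. If the $E_\infty$ operad acting on cochains is $\mathcal E$, then $\mathcal P$ acts on $C^*(X;R)$ through $\mathcal P\to\mathcal E_n\to\mathcal E$. If it is another operad $\mathcal E'$, then $\mathcal P$ acts through $\mathcal P\to\mathcal E'\otimes\mathcal E\to\mathcal E'$. By Mandell's uniqueness theorem for cochain theories (*Cochain multiplications*, Amer. J. Math. 124, 2002), the $\mathcal E'\otimes\mathcal E$-algebras obtained from $C^*(X;R)$ through the two projections are naturally quasi-isomorphic. So we may let $\mathcal P$ act through $\mathcal P\to\mathcal E'\otimes\mathcal E\to\mathcal E$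 instead. In every case:

> $\mathcal P$ is a non-negatively graded operad, quasi-isomorphic to $\mathcal E_n$. It acts on $C^*(X;R)$ through an operad map $\mathcal P\to\mathcal E$ that preserves the product class, and on CDGAs through $\mathcal P\to\mathrm{Com}$. To prove the theorems it suffices to exclude zigzags of $\mathcal P$-algebra quasi-isomorphisms.

Since $\mathcal P$ is non-negatively graded and $\mathrm{Com}$ sits in degree $0$, a map $\mathcal P\to\mathrm{Com}$ factors through $H_0(\mathcal P)$. This is $\mathrm{Ass}$ for $n=1$ and $\mathrm{Com}$ for $n\ge 2$, and it is generated by the product class (and the unit). So there is only one map $\mathcal P\to\mathrm{Com}$ that preserves the product and the unit, and it does not matter how we factor it.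

## 3. Spaces of dimension at most $2r+1$, spheres, and $K(\mathbb Z,3)$

Let $R=k$ be a field, $n=1$, and take $\mathcal E_1=\mathrm{Ass}\subset\mathcal E$, so that $E_1$-algebras are dgas and $C=C^*(X;k)$ has the cup product.

**Dimension at most $2r+1$.** Let $X$ be $r$-connected of dimension at most $2r+1$, $r\ge1$. Then $C$ is quasi-isomorphic to a CDGA. First shrink $C$ from below: let $C'^0=k\cdot 1$, $C'^j=0$ for $1\le j\le r$, let $C'^{r+1}$ be a complement of $dC^r$ in $C^{r+1}$, and $C'^j=C^j$ for $j\ge r+2$. This is a sub-dga. The inclusion is a quasi-isomorphism because $H^j(X;k)=0$ for $1\le j\le r$, because $C^{r+1}=C'^{r+1}\oplus dC^r$, and because $dC'^{r+1}=dC^{r+1}$. Now cut off from above: let $J^j=C'^j$ for $j\ge 2r+2$, let $J^{2r+1}$ be a complement of the cocycles in $C'^{2r+1}$, and $J^j=0$ for $j\leq 2r$. A product of an element of $J$ with an element of degree $\ge r+1$ has degree $\ge 3r+2\ge2r+2$, so $J$ is an ideal. It is acyclic, because $d$ is injective on $J^{2r+1}$ with image $dC'^{2r+1}$, which is all of the $(2r+2)$-cocycles, and $H^{j}(X;k)=0$ for $j>2r+1$. So $C\leftarrow C'\to C'/J$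 are dga quasi-isomorphisms. In $C'/J$ products of elements of positive degree land in degrees $\ge2r+2$, so they vanish, and $C'/J$ is commutative.

Hence for $n=1$ and field coefficients the question starts in dimension $2r+2$. Note also that the Moore space $S^n\cup_pe^{n+1}$, $n\ge2$, is $(n-1)$-connected of dimension $n+1\le 2(n-1)+1$. As an $E_1$-algebra its cochain algebra *is* commutative up to quasi-isomorphism. Theorem 2 (case $s=0$) says that as an $E_n$-algebra it is not.

**A sphere against an Eilenberg–Mac Lane space.** The simplicial set $\Delta^3/\partial\Delta^3$ has normalized cochains $k\oplus kx$ with $|x|=3$ and $x^2=0$, a CDGA, so $S^3$ causes no trouble. Its loop space has $H_*(\Omega S^3;k)=k[u]$ with $|u|=2$, and $u^p\ne0$. For $K(\mathbb Z,3)$ the loop space is $\mathbb{CP}^\infty$, whose integral homology has basis $\gamma_0,\gamma_1,\dots$ with $\gamma_i\gamma_j=\binom{i+j}{i}\gamma_{i+j}$. Thus $u^p=p!\,\gamma_p$, which is $0$ mod $p$. This contrast is the engine of Theorem 1: we shall see that a CDGA model forces the behavior of the sphere.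

## 4. The square of an odd class over $\mathbb Z/4$: proof of Theorem 3

For $p=2$ the first dimension left open, $2r+2$, already fails, and the reason is the square of a class of odd degree. Over $\mathbb F_2$ the relation $\alpha^2=-\alpha^2$ in a CDGA is empty. Over $\mathbb Z/4$ it says $2\alpha^2=0$ *on the nose*, and this leaves a trace.

Let $q=r+1$, which is odd and $\ge3$. Take a $K(\mathbb Z,q)$ with one $0$-cell, no cells in dimensions $1,\dots,r$, and finitely many cells in each dimension, and let $X$ be its $2q$-skeleton. It is finite, $r$-connected, of dimension $2q=2r+2$.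

**Step 1: an invariant of $2$-torsion classes.** Let $C$ be a complex of $\mathbb Z/4$-modules and $c\in H^m(C)$ with $2c=0$. Choose a cocycle $\tilde c$ representing $c$ and $y$ with $dy=2\tilde c$. Then $d(2y)=4\tilde c=0$, and we set
$$\langle c\rangle=[2y]\in H^{m-1}(C)/2H^{m-1}(C).$$
Changing $y$ by a cocycle $w$ adds $2[w]$. Replacing $\tilde c$ by $\tilde c+db$ and $y$ by $y+2b$ changes $2y$ by $4b=0$. So $\langle c\rangle$ is well defined. It is natural for chain maps, hence preserved by quasi-isomorphisms.

**Step 2: it vanishes on squares in a CDGA.** If $\alpha\in A^q$ is a cocycle in a CDGA over $\mathbb Z/4$, then $\alpha^2=-\alpha^2$ because $q$ is odd, so $2\alpha^2=0$ and we may take $\tilde c=\alpha^2$, $y=0$. Thus $\langle[\alpha]^2\rangle=0$.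

**Step 3: it does not vanish on $\iota^2$.** Let $\iota\in H^q(X;\mathbb Z)$ be the fundamental class and $c\in C^{2q}(X;\mathbb Z)$ a cocycle representing $\iota^2$. Since $q$ is odd, $2\iota^2=0$, so $2c=dy$ with $y$ an integral cochain. Note that $C^*(X;\mathbb Z/4)=C^*(X;\mathbb Z)/4$, as chains are free. So the reductions of $c$ and $y$ compute $\langle\iota^2\rangle$. Suppose $\langle\iota^2\rangle=0$. Then there are integral cochains with
$$2y=dz+2w+4v,\qquad dw=4w'.$$
Applying $d$ gives $4c=8w'+4dv$, so $c=2w'+dv$, and $\iota^2=0$ in $H^{2q}(X;\mathbb F_2)$. But $H^*(K(\mathbb Z,q);\mathbb F_2)$ is a polynomial algebra with $\iota$ among its generators (Serre), so $\iota^2\neq0$ there, and $H^{2q}(K(\mathbb Z,q);\mathbb F_2)\to H^{2q}(X;\mathbb F_2)$ is injective because $X$ is the $2q$-skeleton. This is a contradiction.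

**Step 4: conclusion.** Maps of $\mathcal P$-algebras preserve the product on cohomology induced by the product class in $H_0(\mathcal P(2))$. On $C^*(X;\mathbb Z/4)$ it is the cup product, and on a CDGA it is the given product. A zigzag of quasi-isomorphisms to a CDGA $A$ would carry the class of $\iota$ to some $[\alpha]\in H^q(A)$, hence $\iota^2$ to $[\alpha]^2$ and $\langle\iota^2\rangle\ne0$ to $\langle[\alpha]^2\rangle=0$, which is impossible. $\blacksquare$

## 5. Odd $p$: vanishing squares and the tower of products of one class

Now let $p$ be odd and $k=\mathbb F_p$. The argument of Section 4 has no direct analog: $H^*(X;k)$ with zero differential is itself a CDGA, and an odd class already satisfies $\xi^2=0$. So the cohomology ring is of no use. The next thing to try is to record *why* the square is zero. Let $t_1\in C^{2s+1}(X;k)$ be a cocycle representing $\xi$. There is $t_2$ with $dt_2=-t_1\cup t_1$. Then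
$$d(t_1t_2+t_2t_1)=-t_1\,dt_2+dt_2\,t_1=t_1^3-t_1^3=0,$$
and we may ask whether this cocycle of degree $6s+2$ is $-dt_3$, and so on. In a CDGA the answer is trivially yes: if $x$ is a cocycle of odd degree, then $x^2=0$ and $t_1=x$, $t_2=t_3=\dots=0$ works.

So one would like to compute that on a suitable $X$ the process gets stuck. For $p=3$ the obstruction $[t_1t_2+t_2t_1]\in H^{6s+2}(X;k)$ does not depend on $t_2$, since adding a cocycle $a$ (of odd degree $4s+1$) changes it by $\xi[a]+[a]\xi=0$. Its degree is $2sp+2$, exactly the dimension in Theorem 1. But to evaluate it on a skeleton of $K(\mathbb Z,2s+1)$ we would need cochain formulas on that space, and the cohomology ring does not give them. For larger $p$ there is a second difficulty: every $t_j$ can be changed along the way, and one has to exclude all choices at once. This is where the direct approach stops. The way around is to put the $t_j$ into one generating function $\sum t_jv^j$. The equations then say that it defines a multiplicative map out of the chains on the loop space, and the leading coefficient of that map depends only on $\xi$.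

First we fix the notion of a solution and show that it can be moved along quasi-isomorphisms.

**Definition ($A_\infty$-algebras).** For a complex $V$ let $sV$ be its suspension, $(sV)^j=V^{j+1}$, with differential $b_1(su)=-s\,du$. An $A_\infty$-structure on $V$ is a family $b_j:(sV)^{\otimes j}\to sV$, $j\ge2$, of cohomological degree $+1$, such that the coderivation $B$ of $T^c(sV)=\bigoplus_{i\ge1}(sV)^{\otimes i}$ with components $b_1,b_2,\dots$ satisfies $B^2=0$. An $A_\infty$-morphism $F$ is a dg coalgebra map $T^c(sV)\to T^c(sW)$. It has components $f_j:(sV)^{\otimes j}\to sW$ of degree $0$, and it is strict if $f_j=0$ for $j\ge2$. The operad $A_\infty$ is quasi-free on generators $m_j$ of arity $j\ge2$ and homological degree $j-2$ corresponding to $b_j$, and $\partial m_j$ lies in the suboperad generated by the $m_i$ with $i<j$.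

The example to keep in mind is a dga, with $b_2(su\otimes sv)=(-1)^{|u|}s(uv)$ and $b_j=0$ for $j\ge3$. As a check of signs, the $(su\otimes sv)$-component of $B^2$ is
$$-(-1)^{|u|}s\,d(uv)+(-1)^{|u|}s(du\,v)+s(u\,dv)=0,$$
and the cubic component is $\big((-1)^{|v|}-(-1)^{|v|}\big)s(uvw)=0$.

**Definition (tower).** Let $s\ge0$, let $V$ be an $A_\infty$-algebra and $\xi\in H^{2s+1}(V)$. A tower over $\xi$ is a sequence $\tau_j\in sV$, $j\ge1$, of degree $2sj$, with $\tau_1=st_1$, $[t_1]=\xi$, and
$$b_1\tau_j+\sum_{i\ge2}\ \sum_{l_1+\dots+l_i=j}b_i(\tau_{l_1},\dots,\tau_{l_i})=0\qquad(j\ge1).\tag{1}$$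

In a dga write $\tau_j=st_j$ with $|t_j|=2sj+1$. All $|t_j|$ are odd, so (1) reads
$$dt_j=-\sum_{i=1}^{j-1}t_i\,t_{j-i}\qquad(j\ge1).\tag{2}$$

It is convenient to use a formal variable $v$. Put $\tau=\sum_j\tau_jv^j$, $b(\tau)=\sum_{i\ge1}b_i(\tau^{\otimes i})$ and $\exp\tau=\sum_{i\ge1}\tau^{\otimes i}$; the coefficient of each $v^j$ is a finite sum. Since the $\tau_j$ have even degree, no signs appear in
$$B(\exp\tau)=\sum_{a,c\ge0}\tau^{\otimes a}\otimes b(\tau)\otimes\tau^{\otimes c},\qquad F(\exp\tau)=\exp f(\tau),\quad f(\tau)=\sum_{i\ge1}f_i(\tau^{\otimes i}).\tag{3}$$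
Equation (1) is $b(\tau)=0$.

## 6. Moving towers along zigzags

**Path objects.** Let $I=C^*(\Delta^1)$ be the normalized simplicial cochains with coefficients in $k$. It has basis $e_0,e_1$ in degree $0$ and $h$ in degree $1$. It is a dga and an $\mathcal E$-algebra, and evaluation at the two vertices gives maps $\mathrm{ev}_0,\mathrm{ev}_1:I\to k$. If $V$ is an algebra of one of the following types, then so is $V\otimes I$:

* an $A_\infty$-algebra or a dga, because $I$ is an associative algebra and, as non-symmetric operads, $A_\infty\otimes\mathrm{As}=A_\infty$;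
* an algebra over $\mathcal O\otimes\mathcal E$, for any operad $\mathcal O$ (in particular over $\mathcal P$), through $\mathcal O\otimes\mathcal E\to\mathcal O\otimes\mathcal E\otimes\mathcal E$.

The maps $V\to V\otimes I$, $u\mapsto u\otimes1$, and $\mathrm{ev}_0,\mathrm{ev}_1:V\otimes I\to V$ are (strict) maps of algebras, by counitality and because they are induced by maps of simplicial sets. They are quasi-isomorphisms, $\mathrm{ev}_0$ and $\mathrm{ev}_1$ agree on cohomology, both being inverse to $u\mapsto u\otimes 1$, and $(\mathrm{ev}_0,\mathrm{ev}_1)$ is surjective.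

**Lemma 4.** Let $f:V'\to V$ be a quasi-isomorphism of algebras of one of these types (strict in the $A_\infty$ case), and let
$$V''=\{(u,\omega)\in V'\times(V\otimes I):f(u)=\mathrm{ev}_0\,\omega\}.$$
Then $\pi:V''\to V'$, $(u,\omega)\mapsto u$, and $\rho:V''\to V$, $(u,\omega)\mapsto\mathrm{ev}_1\omega$, are surjective quasi-isomorphisms, and $H(\rho)=H(f)H(\pi)$.

*Proof.* $\pi$ is a pullback of $\mathrm{ev}_0$, which is surjective with kernel $V\otimes\langle e_1,h\rangle$, and this kernel is acyclic since $de_1=\pm h$. So $\pi$ is a surjective quasi-isomorphism. The map $\rho$ is surjective because $(0,u\otimes e_1)\mapsto u$. Since $\mathrm{ev}_0$ and $\mathrm{ev}_1$ agree on cohomology, $H(\rho)$ equals the map induced by $(u,\omega)\mapsto\mathrm{ev}_0\omega=f(u)$, which is $H(f)H(\pi)$, an isomorphism. $\square$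

**Lemma 5.** (i) An $A_\infty$-morphism carries a tower over $\xi$ to a tower over the image of $\xi$ under $H(f_1)$. (ii) If $\pi:V\to V'$ is a strict surjective quasi-isomorphism, every tower in $V'$ is the image of a tower in $V$. (iii) If $V$ and $W$ are connected by a finite zigzag of strict $A_\infty$-quasi-isomorphisms and $V$ has a tower over $\xi$, then $W$ has a tower over the class corresponding to $\xi$.

*Proof.* (i) If $b(\tau)=0$, then $B\exp\tau=0$, so $B\exp f(\tau)=F B\exp\tau=0$ by (3). Its component in $sW$ is $b(f(\tau))=0$.

(ii) Let $\tau'$ be a tower in $V'$, and suppose $\tau_1,\dots,\tau_{j-1}$ are lifts satisfying (1) up to $j-1$. Let $\beta_j$ be the double sum in (1); it involves only $\tau_1,\dots,\tau_{j-1}$. We claim $b_1\beta_j=0$. Put $\tau=\sum_{l<j}\tau_lv^l$. Then $b(\tau)\equiv\beta_jv^j$ modulo $v^{j+1}$. The component in $sV$ of $0=B^2\exp\tau$ is $\sum_{a,c}b_{a+1+c}(\tau^{\otimes a}\otimes b(\tau)\otimes\tau^{\otimes c})$, and only $a=c=0$ contributes to $v^j$, which gives $b_1\beta_j=0$. Now choose $e\in sV$ with $\pi e=\tau'_j$. Then $b_1e+\beta_j$ is a cocycle, and it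 lies in $\ker\pi$ by (1) for $\tau'$. As $\ker\pi$ is acyclic, $b_1e+\beta_j=b_1c$ with $c\in\ker\pi$. Put $\tau_j=e-c$.

(iii) Along a forward arrow use (i). For a backward arrow $f:V'\to V$ and a tower in $V$, lift it along $\rho$ of Lemma 4 by (ii), and push the result to $V'$ by $\pi$. The classes correspond because $H(\rho)=H(f)H(\pi)$. $\square$

The next lemma is needed because restricting the $\mathcal P$-structure to $A_\infty$ need not give the cup product on the nose. In it $n=1$. The projection $\mathcal P\to H_0(\mathcal P)=\mathrm{Ass}$ is a surjective quasi-isomorphism in positive arities. So $A_\infty\to\mathrm{Ass}$ lifts to an operad map $A_\infty\to\mathcal P$, by induction on $j$. Indeed, $m_2$ goes to a cycle representing the product. For $j\ge3$ the image of $\partial m_j$ is a cycle in the acyclic kernel of $\mathcal P(j)\to\mathrm{Ass}(j)$, so it bounds there.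

**Lemma 6.** Let $C=C^*(Y;k)$. Let $\varphi^0:A_\infty\to\mathcal P\to\mathcal E$ and $\varphi^1:A_\infty\to\mathrm{Ass}\subset\mathcal E$, the latter giving the cup product dga. There is an $A_\infty$-morphism $(C,\varphi^0)\to(C,\varphi^1)$ with $f_1=\mathrm{id}$.

*Proof.* *Setting up the equations.* Let $\mathcal E'$ be the operadic suspension of $\mathcal E$, acting on $sC$. An element of $\mathcal E(j)$ of homological degree $e$ corresponds to an element of $\mathcal E'(j)$ of degree $e+1-j$, so $H_*(\mathcal E'(j))$ is concentrated in degree $1-j$. The two structures are families $b^\epsilon_j\in\mathcal E'(j)_{-1}$, $\epsilon=0,1$. With $f_1=1$ we look for $f_j\in\mathcal E'(j)_0$, $j\ge2$, with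
$$\partial f_j+o_j=0,\qquad o_j=\sum_{i\ge2}\ \sum_{l_1+\dots+l_i=j}b^1_i(f_{l_1},\dots,f_{l_i})-\sum_{i\ge2}\sum_q f_{j-i+1}\circ_q b^0_i.\tag{4}$$
Acting on $sC$, this is the arity-$j$ component of $B^1F=FB^0$, because $\partial f_j$ acts as $b_1f_j-\sum f_j(1\otimes\cdots\otimes b_1\otimes\cdots\otimes1)$. Only $f_1,\dots,f_{j-1}$ occur in $o_j\in\mathcal E'(j)_{-1}$.

*The obstruction is a cycle.* Suppose (4) holds in arities $<j$. An element of $\mathcal E'(j)$ is determined by its action on $sC$ when $C$ is the free $\mathcal E$-algebra on countably many generators of degree $0$: evaluate on $j$ distinct generators. So we may check $\partial o_j=0$ on such a $C$. Set $f_j=f_{j+1}=\dots=0$ and $\Delta=B^1F-FB^0$. This is a coderivation along $F$; its components of arity $<j$ vanish, and its component of arity $j$ is $o_j$. From $(B^0)^2=(B^1)^2=0$ we get $B^1\Delta+\Delta B^0=0$. In the component $(sC)^{\otimes j}\to sC$ of this identity, a term of $B^1\Delta$ has one factor $\Delta_m$ with $m\ge j$, so it is $b_1o_j$. A term of $\Delta B^0$ is $\Delta_m(1\otimes\cdots\otimes b^0_i\otimes\cdots\otimes1)$ with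 $m+i-1=j$ and $m\ge j$, so $i=1$. The sum is $b_1o_j+\sum o_j(1\otimes\cdots\otimes b_1\otimes\cdots\otimes1)=\partial o_j$, as $o_j$ has odd degree. Hence $\partial o_j=0$.

*Solving.* If $j\ge3$, then $H_{-1}(\mathcal E'(j))=0$ and $f_j$ exists. If $j=2$, then $o_2=b^1_2-b^0_2$ has class $0$ in $H_{-1}(\mathcal E'(2))\cong H_0(\mathcal E(2))=k$, because $\varphi^0(m_2)$ and $\varphi^1(m_2)$ both represent the product class. So $f_2$ exists as well. $\square$

**Proposition 7.** Let $p$ be odd and let $C^*(Y;k)$ be quasi-isomorphic as an $E_1$-algebra to a CDGA $A$. Then for every $s\ge0$ and $\xi\in H^{2s+1}(Y;k)$ the cup product dga $C^*(Y;k)$ has a tower over $\xi$. The same holds if the dga $(C^*(Y;k),\cup)$ is connected to the dga underlying a CDGA by a zigzag of dga quasi-isomorphisms.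

*Proof.* Restrict the zigzag of $\mathcal P$-algebras along $A_\infty\to\mathcal P$. It becomes a zigzag of strict $A_\infty$-quasi-isomorphisms between $A$ and $(C,\varphi^0)$. On $A$ the action factors through $\mathrm{Com}$, which is concentrated in degree $0$. So $m_j$ acts as $0$ for $j\ge3$ and $m_2$ as the product: $A$ is a dga with its own product. Let $x\in A^{2s+1}$ be a cocycle whose class corresponds to $\xi$. Since $x^2=-x^2$ and $p$ is odd, $x^2=0$, and $(sx,0,0,\dots)$ is a tower in $A$. By Lemma 5(iii) $(C,\varphi^0)$ has a tower over $\xi$, and by Lemmas 6 and 5(i) so does $(C,\cup)$. In the second situation the dga zigzag is already a zigzag of strict $A_\infty$-quasi-isomorphisms, and Lemma 5(iii) suffices. $\square$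

## 7. A tower makes a $p$-th power in loop homology non-zero

For a coaugmented dg coalgebra $S$ with $S_0=k$ the cobar construction is the tensor algebra $\operatorname{Cob}S=T(s^{-1}\bar S)$ on the desuspension of $\bar S=S_{>0}$, with
$$d(s^{-1}c)=-s^{-1}\partial c+\sum(-1)^{|c'|}s^{-1}c'\otimes s^{-1}c'',$$
where $\bar\Delta c=\sum c'\otimes c''$ is the reduced coproduct. For example, if $S=k\oplus kz$ with $|z|=3$, then $\operatorname{Cob}S=k[u]$ with $|u|=2$ and $d=0$, which is $H_*(\Omega S^3;k)$.

**Lemma 8.** Let $s\ge1$, let $Y$ be $2s$-connected, let $0\ne\xi\in H^{2s+1}(Y;k)$, and let $t_1,\dots,t_p$ satisfy (2) for $j\le p$ in $(C^*(Y;k),\cup)$ with $[t_1]=\xi$. Then some $w\in H_{2s}(\Omega Y;k)$ has $w^p\ne0$ in the Pontryagin ring.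

*Proof.*

**Step 1: a small coalgebra computing loop homology.** Let $S$ be the normalized chain coalgebra, with the Alexander–Whitney coproduct and coefficients in $k$, of the complex of singular simplices of $Y$ whose $2s$-skeleton is at the base point. Since $Y$ is $2s$-connected, $S\to C_*(Y;k)$ is a quasi-isomorphism. Moreover $S_0=k$ and $S_j=0$ for $0<j\le2s$. By Adams (*On the cobar construction*, 1956), the cobar construction of the analogous coalgebra $S^{(1)}$ of simplices with $1$-skeleton at the base point has homology $H_*(\Omega Y;k)$, as algebras. The inclusion $S\subset S^{(1)}$ is a quasi-isomorphism of coalgebras with $k$ in degree $0$ and nothing in degree $1$. Filter the cobar constructions by tensor length. The filtration is finite in each degree, since $s^{-1}\bar S^{(1)}$ lives in degrees $\ge1$. On the associated graded only the internal differential remains, and the inclusion is a quasi-isomorphism there by the Künneth theorem. So $H_*(\operatorname{Cob}S)\cong H_*(\Omega Y;k)$ as algebras.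

**Step 2: the equations on $S$.** All $t_j$ have odd degree. So the signs in $(dt_j)(c)=\pm t_j(\partial c)$ and $(t_i\cup t_l)(c)=\pm\sum t_i(c')t_l(c'')$ do not depend on $i,j,l$. As the $t_i$ have positive degree, only the reduced coproduct contributes. Hence there is one sign $\varepsilon$ with
$$t_j(\partial c)=\varepsilon\sum_{i+l=j}\sum t_i(c')\,t_l(c''),\qquad c\in\bar S,\ j\le p.\tag{5}$$

**Step 3: a multiplicative map.** Let $\Lambda=k[v]/(v^{p+1})$ with $|v|=2s$ and $d=0$, put $\eta=-\varepsilon$, and define an algebra map
$$\Phi:\operatorname{Cob}S\to\Lambda,\qquad\Phi(s^{-1}c)=\eta\sum_{j=1}^pt_j(c)\,v^j.$$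
It preserves degrees, because $t_j(c)\ne0$ forces $|c|=2sj+1$. We show $\Phi d=0$ on generators, hence everywhere. Only terms with $|c'|$ odd contribute, and $\eta^2=1$, so
$$\Phi d(s^{-1}c)=-\sum_{j\le p}v^j\Big(\eta\,t_j(\partial c)+\sum_{i+l=j}\sum t_i(c')t_l(c'')\Big)=0$$
by (5), since $\eta\varepsilon=-1$. So $\Phi$ is a dga map.

**Step 4: the power.** Since $H_{2s+1}(S)=H_{2s+1}(Y;k)$ and $\xi\ne0$, there is a cycle $z\in S_{2s+1}$ with $t_1(z)=1$. Its reduced coproduct vanishes for degree reasons, so $s^{-1}z$ is a cycle of degree $2s$. Also $t_j(z)=0$ for $j\ge2$ by degree, so $\Phi(s^{-1}z)=\eta v$. With $w=[s^{-1}z]$ we get $\Phi_*(w^p)=\eta^pv^p\ne0$, so $w^p\ne0$. $\square$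

Note that $t_2,\dots,t_p$ were never chosen: whatever they are, $\Phi(s^{-1}z)=\eta v$. This is how the lemma deals with all choices at once.

## 8. $p$-th powers in the homology of $K(\mathbb Z,2s)$, and the proof of Theorem 1

**Lemma 9.** Let $s\ge1$ and let $K(\mathbb Z,2s)$ carry any H-space structure. Then $u^p=0$ for every $u\in H_{2s}(K(\mathbb Z,2s);k)$.

*Proof.*

**Step 1: the H-structure does not matter.** A multiplication on $K=K(\mathbb Z,2s)$ is a class in $H^{2s}(K\times K;\mathbb Z)$ restricting to the fundamental class on both axes. Two of them differ by an element of $H^{2s}(K\wedge K;\mathbb Z)$, which is $0$ since $K\wedge K$ is $(4s-1)$-connected. So we may take $K=|G|$, where $G$ is the simplicial abelian group with $G_j=0$ for $j<q:=2s$, $G_q=\mathbb Z$ and $\pi_*(G)=\mathbb Z$ in degree $q$.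

**Step 2: a generator.** Let $\sigma\in G_q$ be a generator. Its faces lie in $G_{q-1}=0$ and are degenerate because $q\ge2$. So $\sigma$ is a cycle in the normalized chains of $G$. By the Hurewicz theorem it generates $H_q(G;\mathbb Z)=\mathbb Z$, hence $H_q(G;k)=k$. It suffices to treat $u=[\sigma]$.

**Step 3: the $p$-th power.** The Pontryagin product is the shuffle map followed by addition in $G$. So $[\sigma]^p$ is represented by
$$\sum_{(\mu_1,\dots,\mu_p)}\operatorname{sgn}(\mu)\,\big(\rho_{\mu_1}^*\sigma+\dots+\rho_{\mu_p}^*\sigma\big),$$
where the outer sum is taken in chains, the inner sum in the group $G_{pq}$, and $(\mu_1,\dots,\mu_p)$ runs over the ordered partitions of $\{0,\dots,pq-1\}$ into $p$ blocks of size $q$. Here $\rho_{\mu_i}:[pq]\to[q]$ is $\rho_{\mu_i}(a)=\#\{l\in\mu_i:l<a\}$, and $\operatorname{sgn}(\mu)$ is the sign of the permutation that lists $\mu_1,\dots,\mu_p$ one after the other, each in increasing order. The group $\Sigma_p$ permutes the blocks. It acts freely on the index set, as the blocks are distinct. It does not change the element of the commutative group $G_{pq}$. It does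 not change the sign, since interchanging two neighboring blocks multiplies it by $(-1)^{q^2}=1$. So the integral chain is $p!$ times an integral chain, and it is $0$ with coefficients in $k=\mathbb F_p$. $\square$

**Proof of Theorem 1.** Take a $K=K(\mathbb Z,2s+1)$ with one $0$-cell, no cells in dimensions $1,\dots,2s$, and finitely many cells in each dimension, and let $X$ be its $(2sp+2)$-skeleton.

**Step 1: the hypotheses.** $X$ is $2s$-connected and $\dim X\le2sp+2\le2sp+p=p(r+1)$. Since $2sp+2\ge2s+2$, we have $H^{2s+1}(X;k)=k\ne0$.

**Step 2: $p$-th powers vanish in $\Omega X$.** The inclusion $X\to K$ is $(2sp+2)$-connected. So the H-map $\Omega X\to\Omega K=K(\mathbb Z,2s)$ is $(2sp+1)$-connected, and it is an isomorphism on $H_j(-;k)$ for $j\le2sp$. If $w\in H_{2s}(\Omega X;k)$, the image of $w^p\in H_{2sp}(\Omega X;k)$ is $0$ by Lemma 9, so $w^p=0$.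

**Step 3: contradiction.** If $C^*(X;k)$ were quasi-isomorphic as an $E_1$-algebra to a CDGA, Proposition 7 would give a tower over a generator $\xi\in H^{2s+1}(X;k)$, and Lemma 8 some $w\in H_{2s}(\Omega X;k)$ with $w^p\ne0$. $\blacksquare$

## 9. $E_n$-algebras and $(n-1)$-fold loop spaces

For $n\ge2$ the spaces of Theorem 1 are of no direct use. An $E_n$-algebra has an underlying $E_1$-algebra, so their cochains are not commutative as $E_n$-algebras either. But with $r=2s$ their dimension $2sp+2$ exceeds $p(r-n+2)\le 2sp$. The dimension must come down, and connectivity is the only resource. We therefore use the $E_n$-structure to loop a space $n-1$ times: the cochains of the $(n-1)$-fold loop space still remember an $E_1$-structure, and they come from a CDGA if the original cochains do.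

**Proposition 10.** Let $k$ be a field, $n\ge2$, and $X$ an $(n-1)$-connected pointed space with $H_*(X;k)$ of finite type. If $C^*(X;k)$ is quasi-isomorphic as an $E_n$-algebra to a CDGA, then the dga $(C^*(\Omega^{n-1}X;k),\cup)$ is connected by dga quasi-isomorphisms to the dga underlying a CDGA.

The tool is the bar construction $k\otimes_B^{L}k$ of an augmented algebra $B$. It needs augmentations, and the given zigzag does not respect any. So the proof has two parts: Section 10 makes the zigzag augmented, by hand, and Section 11 applies the bar construction.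

We begin with two properties of our operads. Call a dg operad $\mathcal O$ over $k$ $\Sigma_*$-cofibrant if each $\mathcal O(m)$ is cofibrant as a complex of $k[\Sigma_m]$-modules. Call it admissible if $\mathcal O$-algebras form a model category with quasi-isomorphisms as weak equivalences and surjections as fibrations.

**Lemma 11.** For every dg operad $\mathcal O$ over $k$, the operad $\mathcal O\otimes\mathcal E$ is $\Sigma_*$-cofibrant and admissible. In particular this holds for $\mathcal P$ and for $\mathcal E=\mathrm{Com}\otimes\mathcal E$.

*Proof.* Filter $\mathcal O(m)\otimes\mathcal E(m)$ by the degree of the second factor. The quotients are sums of shifts of $\mathcal O(m)\otimes k[\Sigma_m]$, which is isomorphic to $k[\Sigma_m]$ tensored with the complex $\mathcal O(m)$ with trivial action. Over a field that complex is a sum of complexes $k$ and $k\xrightarrow{=}k$, so the quotients are cofibrant. The filtration steps are degreewise split over $k[\Sigma_m]$, so they are cofibrations, and the union is cofibrant.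

For admissibility, the standard transfer argument applied to the forgetful functor to complexes requires only that every map $j:B\to B'$ with the left lifting property against all surjections is a quasi-isomorphism. Lifting against $B\to0$ gives $r:B'\to B$ with $rj=\mathrm{id}$. Lifting in the square with left side $j$, right side $(\mathrm{ev}_0,\mathrm{ev}_1):B'\otimes I\to B'\times B'$, top $b\mapsto j(b)\otimes1$ and bottom $(jr,\mathrm{id})$ gives $h:B'\to B'\otimes I$ with $\mathrm{ev}_0h=jr$ and $\mathrm{ev}_1h=\mathrm{id}$. Since $\mathrm{ev}_0$ and $\mathrm{ev}_1$ agree on cohomology, $H(j)H(r)=\mathrm{id}$. $\square$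

**Lemma 12.** Let $V$ be a graded vector space in degrees $\ge n$, with zero differential, and $m\ge1$. Then $\mathcal P(m)\otimes_{\Sigma_m}V^{\otimes m}$ has cohomology only in degrees $\ge n+m-1$. For $m=1$ the map $V\to\mathcal P(1)\otimes V$ given by the operad unit is a quasi-isomorphism.

*Proof.* $\mathcal P(m)$ is connected by $\Sigma_m$-equivariant quasi-isomorphisms to the chains on the space of $m$ little $n$-cubes, hence to the chains on the configuration space of $m$ points in $\mathbb R^n$. This space is $\Sigma_m$-homotopy equivalent to a free $\Sigma_m$-CW complex of dimension $(n-1)(m-1)$ (e.g. Blagojević–Ziegler, Israel J. Math. 200, 2014). Let $F_m$ be its cellular chain complex. Both $\mathcal P(m)$ and $F_m$ are cofibrant over $k[\Sigma_m]$, so they are equivariantly homotopy equivalent. The complex $F_m\otimes_{\Sigma_m}V^{\otimes m}$ vanishes in cohomological degrees below $mn-(n-1)(m-1)=n+m-1$. For $m=1$, $H_*(\mathcal P(1))=k$ is spanned by the class of the unit. $\square$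

## 10. Cell models with generators in degrees at least $n$

A free algebra on a graded space $W$ is $\mathcal P(W)=\bigoplus_{m\ge0}\mathcal P(m)\otimes_{\Sigma_m}W^{\otimes m}$, with $\mathcal P(0)=k$. A cell algebra is a union $Q=\bigcup_iQ_i$ where $Q_i=\mathcal P(W_0\oplus\dots\oplus W_i)$ as a graded algebra, $dW_0=0$ and $dW_i\subset Q_{i-1}$. A map out of $Q$ is given by the images of the generators, compatibly with $d$. For example, starting from one generator $x$ and a cocycle $z\in\mathcal P(kx)$, adjoining a generator $y$ with $dy=z$ makes the class of $z$ zero.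

**Lemma 13.** Let $n\ge2$ and let $B$ be a $\mathcal P$-algebra with $H^0(B)=k\cdot1\ne0$ and $H^j(B)=0$ for $j<0$ and for $0<j<n$. There is a quasi-isomorphism $Q\to B$ from a cell algebra $Q$ with all generators in degrees $\ge n$.

*Proof.*

**Step 1: construction.** Let $W_0=H^{\ge1}(B)$, which lives in degrees $\ge n$, $Q_0=\mathcal P(W_0)$, and let $f_0:Q_0\to B$ send generators to representing cocycles. Given $f_i:Q_i\to B$, let $K_i=\ker(H^*(Q_i)\to H^*(B))$ and let $W_{i+1}=\sigma K_i$ with $(\sigma K_i)^j=K_i^{j+1}$. Set $d(\sigma\kappa)=z_\kappa$, a cocycle representing $\kappa$ and depending linearly on $\kappa$. Extend $f_i$ by $\sigma\kappa\mapsto b_\kappa$, where $db_\kappa=f_i(z_\kappa)$. Let $Q=\bigcup Q_i$. Then $H(Q)\to H(B)$ is surjective already on $Q_0$. It is injective, because a class in the kernel comes from some $K_i$ and dies in $Q_{i+1}$. It remains to bound the degrees of the generators.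

**Step 2: the inductive claim.** We claim that $W_i$ lies in degrees $\ge n$ and that $H^j(Q_i)\to H^j(B)$ is an isomorphism for $j\le n$. For $i=0$ this follows from Lemma 12: the part of $\mathcal P(W_0)$ with $m=0$ is $k$, the part with $m=1$ has cohomology $W_0$, and the parts with $m\ge2$ have cohomology in degrees $\ge n+1$. Assume the claim for all indices up to $i$. Then $K_i$ lies in degrees $\ge n+1$, so $W_{i+1}$ lies in degrees $\ge n$.

**Step 3: the cohomology of $Q_{i+1}/Q_i$ in degrees $\le n$.** In $Q_{i+1}/Q_i$ the image of $W_{i+1}$ (that is, of $1\otimes W_{i+1}\subset\mathcal P(1)\otimes W_{i+1}$) is a subcomplex with zero differential, because $d(\sigma\kappa)\in Q_i$. Let $M$ be the quotient of $Q_{i+1}/Q_i$ by it. We show $H^j(M)=0$ for $j\le n$. As a graded module, $Q_{i+1}$ is the sum of its parts of multiweight $(a_0,\dots,a_{i+1})$, where $a_l$ counts the generators from $W_l$. The differential is the sum of the differential of $\mathcal P$, which preserves the multiweight, and of terms that replace one generator from $W_l$ by an element of $\mathcal P(W_0\oplus\dots\oplus W_{l-1})$.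 Such a term lowers $a_l$ by one and fixes $a_{l'}$ for $l'>l$. Filter $M$ by $a_{i+1}$, then the associated graded by $a_i$, and so on down to $a_1$. After these finitely many steps only the differential of $\mathcal P$ is left. At each step the filtration is increasing, exhaustive and zero in negative indices, so if the associated graded has no cohomology in some degree, neither has the filtered complex. The final pieces have $a_{i+1}\ge1$ and are of two kinds. The piece of total weight one is $(\mathcal P(1)/k)\otimes W_{i+1}$, which is acyclic since $k\to\mathcal P(1)$ is an injective quasi-isomorphism. The pieces of total weight $m\ge2$ are direct summands of $\mathcal P(m)\otimes_{\Sigma_m}(\bigoplus_lW_l)^{\otimes m}$, with cohomology in degrees $\ge n+1$ by Lemma 12. So $H^j(M)=0$ for $j\le n$, and therefore $H^j(Q_{i+1}/Q_i)=W_{i+1}^j$ for $j\le n$. This is $0$ for $j<n$ and $K_i^{n+1}$ for $j=n$.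

**Step 4: the induction step.** By Step 3 and the long exact sequence, $H^j(Q_i)\to H^j(Q_{i+1})$ is an isomorphism for $j<n$ and injective for $j=n$. In
$$H^n(Q_i)\to H^n(Q_{i+1})\to K_i^{n+1}\xrightarrow{\ \delta\ }H^{n+1}(Q_i)$$
the connecting map sends $\sigma\kappa$ to $[z_\kappa]=\kappa$, so it is injective, and the first map is an isomorphism. With the claim for $i$ this gives the claim for $i+1$. $\square$

**Lemma 14.** Let $X$ be as in Proposition 10, and let $C^*(X;k)$ be connected to a CDGA $A$ by a zigzag of $\mathcal P$-algebra quasi-isomorphisms. There are an augmented CDGA $A'$, quasi-isomorphic to $A$, and quasi-isomorphisms of augmented $\mathcal P$-algebras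
$$C^*(X;k)\longleftarrow Q\longrightarrow A',$$
where $C^*(X;k)$ is augmented by the base point.

*Proof.*

**Step 1: an augmented CDGA.** Let $A'^j=0$ for $j<0$, $A'^0=k\cdot1$, let $A'^1$ be a complement of $dA^0$ in $A^1$, and $A'^j=A^j$ for $j\ge2$. This is a sub-CDGA. The inclusion is a quasi-isomorphism: in degrees $\leq 0$ because $H^{<0}(A)=0$ and $H^0(A)=k\cdot1$; in degree $1$ because $A^1=A'^1\oplus dA^0$; in degree $2$ because $dA^1=dA'^1$; in higher degrees nothing has changed. It is augmented by killing positive degrees. Append $A\leftarrow A'$ to the zigzag.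

**Step 2: lifting a cell model through the zigzag.** By Lemma 13 there is a quasi-isomorphism $Q\to C^*(X;k)$ from a cell algebra with generators in degrees $\ge n$. We move it along the zigzag. Along a forward arrow we compose. For a backward arrow $f:V'\to V$ and a quasi-isomorphism $g:Q\to V$, take $V'\xleftarrow{\pi}V''\xrightarrow{\rho}V$ from Lemma 4. The map $g$ lifts through the surjective quasi-isomorphism $\rho$, one stage of generators at a time. Suppose a lift $\tilde g$ is defined on $Q_{i-1}$, and let $w$ be a basis element of $W_i$. Choose $e\in V''$ with $\rho(e)=g(w)$. Then $\tilde g(dw)-de$ is a cocycle in the acyclic complex $\ker\rho$, so it is $dc$ with $c\in\ker\rho$, and we set $\tilde g(w)=e+c$. The lift is a quasi-isomorphism since $g$ and $\rho$ are, so $\pi\tilde g:Q\to V'$ is a quasi-isomorphism. At the end we have a quasi-isomorphism $Q\to A'$.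

**Step 3: the augmentations agree.** Both composites $Q\to C^*(X;k)\to C^*(\mathrm{pt};k)=k$ and $Q\to A'\to k$ are maps of $\mathcal P$-algebras to $k$, on which $\mathcal P$ acts through the one map $\mathcal P\to\mathrm{Com}$ of Section 2. Such a map is determined by the images of the generators. They have degree $\ge n\geq 2$, and $k$ is concentrated in degree $0$, so all of them go to $0$. The two composites are equal. $\square$

## 11. The iterated bar construction: proof of Proposition 10

Let $\mathcal D(k)$ be the derived $\infty$-category of $k$, $\mathrm{Alg}_{E_m}=\mathrm{Alg}_{E_m}(\mathcal D(k))$ and $\mathrm{CAlg}=\mathrm{CAlg}(\mathcal D(k))$; HA is Lurie's *Higher Algebra*.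

**Step 1: passing to $\mathcal D(k)$.** Here we replace strict algebras by objects on which the bar construction can be iterated. By Hinich (*Rectification of algebras and modules*, Doc. Math. 20, 2015), the localizations of $\mathcal P$-algebras and $\mathcal E$-algebras at quasi-isomorphisms are $\mathrm{Alg}_{E_n}$ and $\mathrm{CAlg}$, compatibly with restriction along operad maps. The operads involved are $\Sigma_*$-cofibrant and admissible by Lemma 11. The same lemma covers all the operads obtained by tensoring with $\mathcal E$ a zigzag of quasi-isomorphisms from $\tau_{\ge0}\mathcal E_n$ to the chains on $\operatorname{Sing}$ of the little $n$-cubes operad $\mathcal C_n$. The last of these receives, by the Alexander–Whitney map, an operad quasi-isomorphism from the chains on the simplicial operad $\operatorname{Sing}\mathcal C_n\times E\Sigma$. That operad is $\Sigma_*$-cofibrant (bounded below and degreewise free). It is admissible by the argument of Lemma 11, since its Alexander–Whitney diagonal followed by the projection to $\mathcal E$ in the second factor again gives the path objects $B\otimes I$.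

Restriction along $\mathcal P\to\mathcal E$ is the forgetful functor $\mathrm{CAlg}\to\mathrm{Alg}_{E_n}$. Indeed $\mathcal E\simeq\mathrm{Com}$ is concentrated in degree $0$ and $\mathcal P$ has homology in non-negative degrees. So the space of operad maps from $\mathcal P$ to $\mathrm{Com}$, in the derived sense, is the discrete set of maps $H_0(\mathcal P)=\mathrm{Com}\to\mathrm{Com}$, and the map preserving product and unit is unique. In the same way restriction along $\mathrm{Ass}\subset\mathcal E$ is the forgetful functor to $\mathrm{Alg}_{E_1}$. CDGAs are $\mathcal E$-algebras through $\mathcal E\to\mathrm{Com}$, so they give objects of $\mathrm{CAlg}$. Lemma 14 now says that $C^*(X;k)$ and $A'$, which are objects of $\mathrm{CAlg}^{\mathrm{aug}}$, become equivalent in $\mathrm{Alg}_{E_n}^{\mathrm{aug}}$.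

**Step 2: the bar construction.** By Dunn additivity (HA 5.1.2.2), $\mathrm{Alg}_{E_{m+1}}\simeq\mathrm{Alg}_{E_1}(\mathrm{Alg}_{E_m})$. Geometric realizations in $\mathrm{Alg}_{E_m}$ are computed in $\mathcal D(k)$. So for an augmented $E_{m+1}$-algebra $B$ the simplicial object $B^{\otimes\bullet}$ has a realization
$$\mathrm{Bar}(B)=|B^{\otimes\bullet}|\simeq k\otimes_Bk$$
in augmented $E_m$-algebras. These functors $\mathrm{Alg}^{\mathrm{aug}}_{E_{m+1}}\to\mathrm{Alg}^{\mathrm{aug}}_{E_m}$ are compatible with the forgetful functors from $\mathrm{CAlg}^{\mathrm{aug}}$, on which $\mathrm{Bar}(B)$ is the pushout $k\sqcup_Bk$. By Step 1,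
$$\mathrm{Bar}^{n-1}C^*(X;k)\simeq\mathrm{Bar}^{n-1}A'\quad\text{as }E_1\text{-algebras}.\tag{6}$$

**Step 3: the left side of (6).** Let $Z$ be simply connected with $H_*(Z;k)$ of finite type. The square with corners $\Omega Z$, the path space $PZ$, a point and $Z$ gives a commutative square of $\mathcal E$-algebras. Since $C^*(PZ;k)\simeq k$, it gives a natural map $k\sqcup_{C^*(Z;k)}k\to C^*(\Omega Z;k)$ in $\mathrm{CAlg}^{\mathrm{aug}}$. On underlying objects it is the comparison map $k\otimes^L_{C^*(Z;k)}k\to C^*(\Omega Z;k)$. By the Eilenberg–Moore theorem this is an equivalence, and $H_*(\Omega Z;k)$ is again of finite type. Apply this to $Z=\Omega^jX$ for $0\le j\le n-2$, which is $(n-1-j)$-connected with $n-1-j\ge1$. Hence $\mathrm{Bar}^{n-1}C^*(X;k)\simeq C^*(\Omega^{n-1}X;k)$.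

**Step 4: the right side of (6).** We show that $\mathrm{Bar}$ of an augmented CDGA $A$ is again represented by an augmented CDGA. Let $E=B(k,A,A)$ be the two-sided bar construction, that is, the normalized complex of the simplicial CDGA $[j]\mapsto A^{\otimes j}\otimes A$. With the shuffle product it is a CDGA under $A$, and the extra degeneracy shows that $E\to k$ is a quasi-isomorphism of $A$-algebras. Filtering by bar length, with quotients $(A/k)^{\otimes j}\otimes A$ up to shift, shows that $E$ is semifree as an $A$-module, as $k$ is a field. Put $BA=E\otimes_Ak$. The commutative square of CDGAs with corners $A,E,k,BA$ gives a map in $\mathrm{CAlg}$ from the pushout $E\sqcup_Ak\simeq k\sqcup_Ak$ to $BA$. On underlying objects it is $E\otimes^L_Ak\to E\otimes_Ak$, an equivalence because $E$ is semifree. The maps $E\to k$ and $\mathrm{id}:k\to k$ induce the augmentation of $BA$, and it corresponds to the fold map of $k\sqcup_Ak$. Iterating, $\mathrm{Bar}^{n-1}A'$ is represented by the CDGA $B^{n-1}A'$.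

As an example, for $A=k\oplus kx$ with $|x|=3$ the algebra $BA$ has basis $\gamma_j=[x|\cdots|x]$ in degree $2j$ with $\gamma_i\gamma_j=\binom{i+j}i\gamma_{i+j}$ and $d=0$, which is $H^*(\Omega S^3;k)$.

**Step 5: back to dgas.** By (6) and Steps 3 and 4, $C^*(\Omega^{n-1}X;k)$ is equivalent in $\mathrm{Alg}_{E_1}$ to a CDGA. Its underlying $E_1$-algebra is the cup product dga, by restriction along $\mathrm{Ass}\subset\mathcal E$. By HA 7.1.4.6, $\mathrm{Alg}_{E_1}$ is the localization of the category of dgas at quasi-isomorphisms, so the equivalence is given by a zigzag of dga quasi-isomorphisms. This proves Proposition 10. $\blacksquare$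

## 12. Holonomy of a tower in degree one, and the proof of Theorem 2

Lemma 8 needs $s\ge1$. For $s=0$ the tower consists of $1$-cochains, and the multiplicative map becomes a representation of the fundamental group.

**Lemma 15.** Let $p$ be odd, $k=\mathbb F_p$, $Y$ path-connected, $\gamma\in\pi_1(Y)$ with $\gamma^p=1$, and $\xi\in H^1(Y;k)=\mathrm{Hom}(\pi_1Y,k)$ with $\xi(\gamma)\ne0$. Then there are no $t_1,\dots,t_p\in C^1(Y;k)$ with $[t_1]=\xi$ that satisfy (2) for $j\le p$.

*Proof.* On a singular $2$-simplex $\tau$ with faces $d_0\tau,d_1\tau,d_2\tau$, (2) says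
$$t_j(d_0\tau)+t_j(d_2\tau)-t_j(d_1\tau)=\varepsilon\sum_{i+l=j}t_i(d_2\tau)\,t_l(d_0\tau)\tag{7}$$
with a sign $\varepsilon$ independent of $j$ and $\tau$. Let $\Lambda=k[v]/(v^{p+1})$, $\eta=-\varepsilon$, and $g(\sigma)=1+\eta\sum_{j\le p}t_j(\sigma)v^j\in\Lambda^\times$ for a singular $1$-simplex $\sigma$. The coefficient of $v^j$ in $g(d_2\tau)g(d_0\tau)-g(d_1\tau)$ is
$$\eta\big(t_j(d_2\tau)+t_j(d_0\tau)-t_j(d_1\tau)\big)+\sum_{i+l=j}t_i(d_2\tau)t_l(d_0\tau),$$
which is $0$ by (7), as $\eta\varepsilon=-1$. So $g(d_2\tau)\,g(d_0\tau)=g(d_1\tau)$. Also $g=1$ on degenerate simplices, because the cochains are normalized. A homotopy of paths relative to the end points, cut into two triangles, shows that homotopic paths have the same $g$. Two paths and their concatenation bound a $2$-simplex, so $g$ is multiplicative. Thus $g$ induces a homomorphism $\pi_1(Y)\to\Lambda^\times$ with $\gamma\mapsto1+f$, where $f=\eta\,\xi(\gamma)v+O(v^2)$. From $\gamma^p=1$ we get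
$$1=(1+f)^p=1+f^p=1+(\eta\,\xi(\gamma))^pv^p\ne1,$$
a contradiction. $\square$

**Proof of Theorem 2.** Let $r-n+1=2s$, $k=\mathbb F_p$ and $D=2sp+n+1$. If $n<p$, then $n+1\le p$, so $D\le2sp+p=p(2s+1)=p(r-n+2)$.

**Case $s\ge1$.** Take a $K=K(\mathbb Z,r+1)$ with one $0$-cell, no cells in dimensions $1,\dots,r$, and finitely many in each dimension. Let $X$ be its $D$-skeleton, and $Y=\Omega^{n-1}X$. Then $X$ is finite and $r$-connected, and $Y$ is $2s$-connected. Since $D\ge2s+n+1=r+2$, we have $\pi_{2s+1}(Y)=\pi_{r+1}(X)=\mathbb Z$, so $H^{2s+1}(Y;k)\ne0$. The map $X\to K$ is $D$-connected. So the H-map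
$$\Omega Y=\Omega^nX\to\Omega^nK=K(\mathbb Z,2s)$$
is $(D-n)$-connected with $D-n=2sp+1$, and it is an isomorphism on $H_j(-;k)$ for $j\le2sp$. By Lemma 9, $w^p=0$ for all $w\in H_{2s}(\Omega Y;k)$.

Suppose $C^*(X;k)$ were quasi-isomorphic as an $E_n$-algebra to a CDGA. Since $r\ge n-1$ and $X$ is finite, Proposition 10 applies and connects the dga $(C^*(Y;k),\cup)$ to a CDGA by dga quasi-isomorphisms. By Proposition 7 there is a tower over a non-zero $\xi\in H^{2s+1}(Y;k)$, and by Lemma 8 some $w\in H_{2s}(\Omega Y;k)$ has $w^p\ne0$, a contradiction.

**Case $s=0$.** Here $r=n-1$. Let $X=S^n\cup_pe^{n+1}$, which is finite, $(n-1)$-connected, of dimension $n+1=D$, and $Y=\Omega^{n-1}X$. Then $Y$ is path-connected with $\pi_1(Y)=\pi_n(X)=\mathbb Z/p$. Let $\xi:\pi_1(Y)\cong\mathbb F_p$ be an isomorphism and $\gamma$ a generator. If $C^*(X;k)$ were quasi-isomorphic as an $E_n$-algebra to a CDGA, Propositions 10 and 7 (with $s=0$) would give a tower over $\xi$ in $C^*(Y;k)$, that is, $1$-cochains $t_1,t_2,\dots$ satisfying (2) with $[t_1]=\xi$. This contradicts Lemma 15. $\blacksquare$
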